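\title{Extremal points of c-compact convex sets and the Axiom of Choice}

\begin{abstract}
A subset of a topological vector space is c-compact if it satisfies the finite-intersection form of compactness for closed convex sets. We show that, in ZF, the statement ``every non-empty c-compact convex subset of a real Hausdorff locally convex space has an extremal point'' implies the Axiom of Choice. This answers a question of Bell and Fremlin. The proof has two ingredients: closed, coordinatewise bounded convex subsets of a product of an ordinal-indexed family of Hilbert spaces are c-compact in ZF, and every tree gives rise to such a set whose extremal points are the signed indicators of the maximal chains of the tree. The equivalence holds level by level: for an infinite initial ordinal $\kappa$, the instance of the statement for products of $\kappa$ Hilbert spaces is equivalent to $\mathrm{DC}_\kappa$, and the instance for one Hilbert space is equivalent to $\mathrm{DC}$.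
\end{abstract}

\section{Introduction}

We work in ZF, Zermelo--Fraenkel set theory without the Axiom of Choice. Vector spaces are real and topological vector spaces are Hausdorff. The Axiom of Choice is the statement
\begin{quote}
$\mathrm{AC}$: if $(A_i)_{i\in I}$ is a non-empty family of non-empty sets, there is a map $f\colon I\to\bigcup_{i\in I}A_i$ with $f(i)\in A_i$ for every $i\in I$.
\end{quote}

\begin{definition}
Let $E$ be a topological vector space. A set $C\subseteq E$ is \emph{c-compact} if for every family $(F_j)_{j\in J}$ of closed convex subsets of $E$ such that $(F_j\cap C)_{j\in J}$ has the finite intersection property, one has $C\cap\bigcap_{j\in J}F_j\neq\emptyset$. A point $x$ of a convex set $C$ is an \emph{extremal point} of $C$ if there are no $y,z\in C$ with $y\neq z$ and $x=\frac12(y+z)$.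
\end{definition}

Thus c-compactness is compactness tested on closed convex sets only. A compact set is c-compact. For a non-empty interval of $\mathbb R$ the two notions agree: the sets $[n,\infty)$ exclude an interval that is unbounded above, the sets $[c-\frac1n,c]$ exclude one that omits its right endpoint $c$, and the mirror images of these sets handle the left end. In infinite dimension c-compactness is much weaker. The closed unit ball of $\ell^2(\omega)$ is not compact, since the unit vectors $e_n$ are at mutual distance $\sqrt2$, but it is c-compact by Proposition~\ref{prop:product}. Consider the statement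
\begin{quote}
$S$: for every locally convex space $E$, every non-empty c-compact convex subset of $E$ has an extremal point.
\end{quote}
It is known that $S$ holds in $\mathrm{ZF}+\mathrm{AC}$; we recall the argument in Proposition~\ref{prop:ACS}. The question of Bell and Fremlin (1972), stated in \cite{chb}, is whether $S$ implies $\mathrm{AC}$ in ZF.

\begin{theorem}\label{thm:main}
$\mathrm{ZF}+S$ proves $\mathrm{AC}$. Hence, in $\mathrm{ZF}$, $S$ is equivalent to $\mathrm{AC}$.
\end{theorem}

One expects this answer because an extremal point is a choice: a vertex of an octahedron singles out one coordinate axis, and an extremal point of a product of octahedra singles out one axis in each factor. The reason for doubt lies in the hypothesis. To use $S$ one must exhibit a set that is c-compact provably in ZF, and the usual proofs of compactness for products and for infinite-dimensional balls use choice themselves. If only poor sets were c-compact in ZF, then $S$ would say little. Our proof applies $S$ only to closed, coordinatewise bounded convex sets in products of ordinal-indexed families of spaces $\ell^2(Y)$. These are c-compact in ZF, and they are rich enough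 to encode the construction of a well-ordering.

The length of the product measures the amount of choice obtained. An ordinal is \emph{initial} if it is not in bijection with a smaller ordinal. For a set $X$ and an ordinal $\kappa$, let $X^{<\kappa}$ be the set of all functions $s\colon\alpha\to X$ with $\alpha<\kappa$. The principles of dependent choices are as follows, where $\kappa$ is an infinite initial ordinal.
\begin{quote}
$\mathrm{DC}$: if $X\neq\emptyset$ and $R\subseteq X\times X$ satisfies $\forall x\,\exists y\; x\,R\,y$, there is a sequence $(x_n)_{n<\omega}$ with $x_n\,R\,x_{n+1}$ for all $n$.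

$\mathrm{DC}_\kappa$: if $X\neq\emptyset$ and $R\subseteq X^{<\kappa}\times X$ satisfies $\forall s\,\exists x\; s\,R\,x$, there is $f\colon\kappa\to X$ with $(f{\upharpoonright}\alpha)\,R\,f(\alpha)$ for all $\alpha<\kappa$.
\end{quote}
A \emph{Hilbert space} is an inner product space in which every Cauchy filter base converges in norm (see Section~\ref{sec:background}). A product $\prod_\alpha H_\alpha$ of Hilbert spaces carries the product of the norm topologies, $\pi_\alpha$ is the projection onto $H_\alpha$, and a set $C$ is \emph{coordinatewise bounded} if every $\pi_\alpha(C)$ is bounded. Let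
\begin{quote}
$S_\kappa$: every non-empty closed convex coordinatewise bounded subset of a product $\prod_{\alpha<\kappa}H_\alpha$ of Hilbert spaces has an extremal point.
\end{quote}

\begin{theorem}\label{thm:graded}
The following hold in $\mathrm{ZF}$.
\begin{enumerate}
\item[(a)] $\mathrm{DC}$ holds if and only if every non-empty bounded closed convex subset of a Hilbert space has an extremal point.
\item[(b)] For every infinite initial ordinal $\kappa$, $S_\kappa$ holds if and only if $\mathrm{DC}_\kappa$ holds.
\item[(c)] $\mathrm{AC}$, $S$, and the statement ``$S_\kappa$ holds for all infinite initial ordinals $\kappa$'' are equivalent.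
\end{enumerate}
\end{theorem}

Section~\ref{sec:octa} shows the direct attempt and the point at which it stops. Section~\ref{sec:ccompact} proves c-compactness in ZF. Section~\ref{sec:tree} attaches a convex set to a tree and determines its extremal points (Theorem~\ref{thm:tree}). Theorems~\ref{thm:main} and~\ref{thm:graded}(c) follow in Section~\ref{sec:AC}, and parts (a) and (b) are proved in Section~\ref{sec:DC}.

\section{Background}\label{sec:background}

\subsection*{Ordinals}
An ordinal is the set of all smaller ordinals. A function is a set of ordered pairs, so $s\subseteq t$ means that $t$ extends $s$; we write $t{\upharpoonright}\alpha$ for restriction. We use four theorems of ZF. One can choose from finitely many non-empty sets. A function on an ordinal can be defined by transfinite recursion, provided that its value at $\alpha$ is uniquely determined by its values below $\alpha$. For every set $X$ there is an ordinal that does not inject into $X$; the least one is the \emph{Hartogs number} $h(X)$, and an ordinal $\alpha$ injects into $X$ if and only if $\alpha<h(X)$. Finally, if every set can be well-ordered then $\mathrm{AC}$ holds: well-order $\bigcup_iA_i$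 and let $f(i)=\min A_i$. An infinite initial ordinal is a limit ordinal, because $\alpha+1$ is in bijection with $\alpha$ for infinite $\alpha$.

\subsection*{Hilbert spaces}
A \emph{filter base} is a non-empty family of non-empty sets such that the intersection of any two members contains a member. In a normed space it is \emph{Cauchy} if it has members of arbitrarily small diameter, and it \emph{converges} to $x$ if every ball around $x$ contains a member. The limit is unique. It lies in the closure of every member $F$, since a member contained in a ball around $x$ meets $F$. We define completeness with filter bases because extracting a Cauchy sequence from a Cauchy filter base takes infinitely many choices. A Cauchy sequence in a Hilbert space converges, since its tails form a Cauchy filter base. The line $\mathbb R$ is a Hilbert space: a Cauchy filter base converges to the supremum of the numbers $\inf F$ over its bounded members $F$. We use the parallelogram law in the form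
\begin{equation}\label{eq:par}
\bigl\|\tfrac12(a+a')\bigr\|^2=\tfrac12\|a\|^2+\tfrac12\|a'\|^2-\tfrac14\|a-a'\|^2 .
\end{equation}

For a set $Y$, a finite $K\subseteq Y$ and $g\colon Y\to\mathbb R$ put $\|g\|_K^2=\sum_{y\in K}g(y)^2$ and $\|g\|=\sup_K\|g\|_K$. Let $\ell^2(Y)$ be the set of $g$ with $\|g\|<\infty$; thus $\ell^2(\emptyset)=\{0\}$. We write $e_y$ for the indicator function of $\{y\}$.

\begin{lemma}\label{lem:ell2}
$\ell^2(Y)$ is a Hilbert space, and the evaluations $g\mapsto g(y)$ are continuous.
\end{lemma}

\begin{proof}
As a supremum of seminorms that separate points, $\|\cdot\|$ is a norm on $\ell^2(Y)$. The sums $\sum_{y\in K}f(y)g(y)=\frac14(\|f+g\|_K^2-\|f-g\|_K^2)$ converge as $K$ increases, and their limit is a symmetric bilinear form with $\langle g,g\rangle=\|g\|^2$. Evaluations are continuous because $|g(y)|\le\|g\|$.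

Let $\mathcal F$ be a Cauchy filter base. For each $y$ the sets $\{h(y):h\in F\}$, $F\in\mathcal F$, form a Cauchy filter base in $\mathbb R$; let $g(y)$ be its limit. No choice is involved, as limits are unique. Let $F\in\mathcal F$ have diameter at most $\varepsilon$, let $f\in F$, let $K$ be finite and $\eta>0$. For each $y\in K$ take $F_y\in\mathcal F$ with $|h(y)-g(y)|\le\eta$ for all $h\in F_y$, and take $h\in F\cap\bigcap_{y\in K}F_y$. Then $\|f-g\|_K\le\|f-h\|_K+\|h-g\|_K\le\varepsilon+\eta|K|^{1/2}$. Since $\eta$ and $K$ are arbitrary, $\|f-g\|\le\varepsilon$. Hence $g\in\ell^2(Y)$, and $F$ lies in the ball of radius $\varepsilon$ around $g$.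
\end{proof}

In a product $\prod_\alpha H_\alpha$ the closed convex sets $\{y:\|y(\beta)-x(\beta)\|\le\varepsilon\text{ for all }\beta\in D\}$, with $D$ finite and $\varepsilon>0$, form a base of neighborhoods of $x$. The product is a Hausdorff locally convex space.

\subsection*{What c-compactness is for}
A point $x$ of a convex set $C$ fails to be extremal if and only if $x+v,\,x-v\in C$ for some $v\neq0$ (take $v=\frac12(y-z)$). We use this form freely. All c-compact sets below are non-empty, so the case $J=\emptyset$ of the definition needs no attention.

\begin{lemma}\label{lem:closed}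
A non-empty c-compact subset $C$ of a locally convex space is closed.
\end{lemma}

\begin{proof}
Let $x$ be in the closure of $C$ and let $\mathcal U$ be the family of closed convex neighborhoods of $x$. A finite intersection of members of $\mathcal U$ is a neighborhood of $x$, so it meets $C$. Hence $C\cap\bigcap\mathcal U\neq\emptyset$, and it remains to see that $\bigcap\mathcal U=\{x\}$. Given $y\neq x$, take a convex neighborhood $V$ of $0$ with $y-x\notin V$. The closure $W$ of $\frac12V$ is convex and is contained in $\frac12V+\frac12V=V$. So $x+W\in\mathcal U$ and $y\notin x+W$.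
\end{proof}

\begin{proposition}\label{prop:ACS}
$\mathrm{AC}$ implies $S$.
\end{proposition}

\begin{proof}
We use two consequences of $\mathrm{AC}$: Zorn's lemma, and the Hahn--Banach theorem in the form that continuous linear functionals separate the points of a locally convex space. Let $C$ be non-empty, convex and c-compact. A \emph{face} is a non-empty closed convex set $F\subseteq C$ such that $y,z\in C$ and $\frac12(y+z)\in F$ imply $y,z\in F$. By Lemma~\ref{lem:closed}, $C$ is a face. The intersection of a non-empty chain of faces is non-empty by c-compactness, so it is a face. Zorn's lemma gives a minimal face $F$. Let $\varphi$ be a continuous linear functional and $m=\sup_F\varphi\in(-\infty,\infty]$. The closed convex sets $F\cap\{\varphi\ge a\}$, $a<m$, are non-empty and nested, so they have a common point. Hence $m$ is finite and $F'=F\cap\{\varphi=m\}$ is non-empty. If $y,z\in C$ and $\frac12(y+z)\in F'$, then $y,z\in F$, and two numbers $\varphi(y),\varphi(z)\le m$ with mean $m$ are equal to $m$. So $F'$ is a face, $F'=F$ by minimality, and $\varphi$ is constant on $F$. Since functionals separate points, $F=\{x\}$, and this says that $x$ is extremal.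
\end{proof}

Every set that this proof intersects is closed and convex, which is why c-compactness is the natural hypothesis in $S$.

\section{How an extremal point makes a choice}\label{sec:octa}

For a non-empty set $A$ let
\[
O(A)=\Bigl\{g\in\mathbb R^A:\ \sum_{a\in K}|g(a)|\le1\text{ for every finite }K\subseteq A\Bigr\}.
\]
For $|A|=3$ this is the octahedron. The set $O(A)$ is convex and contains $0$. Since $|g|\le1$ gives $g^2\le|g|$, it lies in the unit ball of $\ell^2(A)$, and it is closed because evaluations are continuous.

\begin{example}\label{ex:octa}
The extremal points of $O(A)$ are the functions $\pm e_a$, $a\in A$. If $\pm e_a=\frac12(y+z)$ with $y,z\in O(A)$, then $y(a)=z(a)=\pm1$, and this forces $y$ and $z$ to vanish elsewhere. Conversely, every other $g\in O(A)$ admits one of two moves.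

\emph{Transfer.} Suppose $g(a)\ne0\neq g(a')$ with $a\neq a'$. Let $\delta=\min(|g(a)|,|g(a')|)$ and $v=\delta(\operatorname{sgn}g(a)\,e_a-\operatorname{sgn}g(a')\,e_{a'})$. Passing from $g$ to $g\pm v$ replaces $|g(a)|,|g(a')|$ by $|g(a)|\pm\delta,\ |g(a')|\mp\delta$. Every finite $K$ lies in a finite set containing $a$ and $a'$, where the sum is unchanged. So $g\pm v\in O(A)$.

\emph{Free move.} Otherwise $g$ vanishes off a single point $a$ (any point, if $g=0$), and $|g(a)|<1$. Then $g\pm(1-|g(a)|)e_a\in O(A)$.
\end{example}

So an extremal point of $O(A)$ names an element of $A$, although $O(A)$ is seen to be non-empty without naming one. Two features of the definition matter.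

\emph{The signs.} The simplex of all $g\ge0$ with total sum $1$ is not closed in $\ell^2(\omega)$, because $\frac1n(e_0+\dots+e_{n-1})$ has norm $n^{-1/2}$; by Lemma~\ref{lem:closed} it is not c-compact. Its closure consists of non-negative functions and contains $0$, so $0$ is an extremal point of the closure, and it names nothing. With signs allowed, the free move removes this point.

\emph{The topology.} The set $O(\omega)$ is the unit ball of $\ell^1(\omega)$, and it is not c-compact for the $\ell^1$ norm: the closed convex sets $F_n=\{g:\sum_kg(k)=1,\ g(k)=0\text{ for }k<n\}$ satisfy $e_n\in O(\omega)\cap F_0\cap\dots\cap F_n$ and $\bigcap_nF_n=\emptyset$. For the $\ell^2$ norm it is c-compact, by Proposition~\ref{prop:product}.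

Now let $(A_i)_{i\in I}$ be a family of non-empty sets and $P=\prod_iO(A_i)\subseteq\prod_i\ell^2(A_i)$. Then $0\in P$. If $g$ is extremal in $P$, then each coordinate $g_i$ is extremal in $O(A_i)$, since a move in one coordinate is a move in $P$. Hence $g_i=\pm e_{f(i)}$ for a unique $f(i)\in A_i$, and $f$ is a choice function. So $S$ yields a choice function as soon as $P$ is known to be c-compact. The next section proves this when $I$ is an ordinal, and the proof uses the well-ordering. For $\mathrm{AC}$ the index set is arbitrary, and here the direct attempt stops. The way out is to well-order a set $X$ by listing its elements one after another. The stages of such a listing are indexed by ordinals. The price is that the options at each stage depend on the earlier stages, and Section~\ref{sec:tree} builds this dependence into the convex set.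

\section{C-compactness without choice}\label{sec:ccompact}

We must produce a common point of a family of closed convex sets by a formula. In a Hilbert space a closed convex set has a distinguished point, the one nearest to $0$. The first lemma extends this to filter bases.

\begin{lemma}[Canonical limit]\label{lem:canonical}
Let $H$ be a Hilbert space and $\mathcal K$ a filter base of convex subsets of a bounded subset of $H$. Put $d(K)=\inf_{x\in K}\|x\|$, $d=\sup_{K\in\mathcal K}d(K)$ and $K_\varepsilon=\{x\in K:\|x\|\le d+\varepsilon\}$. Then the sets $K_\varepsilon$, for $K\in\mathcal K$ and $\varepsilon>0$, form a Cauchy filter base, and its limit $c(\mathcal K)$ lies in the closure of every $K\in\mathcal K$.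
\end{lemma}

\begin{proof}
Boundedness gives $d<\infty$. Each $K_\varepsilon$ is non-empty because $d(K)\le d$. If $K''\subseteq K\cap K'$, then $K''_{\min(\varepsilon,\varepsilon')}\subseteq K_\varepsilon\cap K'_{\varepsilon'}$. So these sets form a filter base. Given $\varepsilon>0$, take $K$ with $d(K)>d-\varepsilon$, and let $x,y\in K_\varepsilon$. By convexity $\frac12(x+y)\in K$, so $\|\frac12(x+y)\|\ge\max(0,d-\varepsilon)$, and \eqref{eq:par} gives
\[
\|x-y\|^2\le4(d+\varepsilon)^2-4\max(0,d-\varepsilon)^2\le16\,\varepsilon\max(d,\varepsilon).
\]
(The middle term equals $16d\varepsilon$ if $d\ge\varepsilon$ and is at most $16\varepsilon^2$ if $d<\varepsilon$.) So the filter base is Cauchy. Its limit lies in the closure of $K_1\subseteq K$ for every $K$.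
\end{proof}

The point $c(\mathcal K)$ is defined from $H$ and $\mathcal K$ by a formula, so it may be used in a recursion. The conclusion fails without boundedness, for the sets $[n,\infty)$ in $\mathbb R$, and without convexity, for the closed sets $\{e_k:k\ge n\}$ in $\ell^2(\omega)$.

In a product one might apply the lemma in all coordinates at once. This fails already in $\mathbb R^2$. If $C$ is the segment from $(1,0)$ to $(0,1)$, both projections are $[0,1]$, both canonical points are $0$, and $(0,0)\notin C$. Instead fix the first coordinate $x_0=0$, and keep only the parts of $C$ where the first coordinate is within $\varepsilon\le1$ of $0$. Their second projections are $[1-\varepsilon,1]$, the canonical limit is $1$, and $(0,1)\in C$. The coordinates have to be treated in turn, and this is where a well-ordering of the index set is used.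

\begin{proposition}\label{prop:product}
Let $\kappa$ be an ordinal and $(H_\alpha)_{\alpha<\kappa}$ a family of Hilbert spaces. Every non-empty closed convex coordinatewise bounded set $C\subseteq\prod_{\alpha<\kappa}H_\alpha$ is c-compact.
\end{proposition}

\begin{proof}
Let $(F_j)_{j\in J}$ be closed convex sets such that $(F_j\cap C)_{j\in J}$ has the finite intersection property. Let $\mathcal G$ consist of $C$ and all finite intersections of sets $F_j\cap C$. Its members are non-empty closed convex subsets of $C$, and $\mathcal G$ is closed under intersection of two members.

We define $x_\alpha\in H_\alpha$ by recursion. Given $(x_\beta)_{\beta<\alpha}$ with $\alpha\le\kappa$, let $\mathcal G_\alpha$ be the family of all sets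
\[
M(G,D,\varepsilon)=G\cap\{y:\|y(\beta)-x_\beta\|\le\varepsilon\text{ for all }\beta\in D\},\qquad G\in\mathcal G,\ D\subseteq\alpha\text{ finite},\ \varepsilon>0.
\]
These sets are convex, and $M(G,D,\varepsilon)\cap M(G',D',\varepsilon')$ contains $M(G\cap G',D\cup D',\min(\varepsilon,\varepsilon'))$. Let $\alpha<\kappa$. If all members of $\mathcal G_\alpha$ are non-empty, then $\{\pi_\alpha(M):M\in\mathcal G_\alpha\}$ is a filter base of convex subsets of the bounded set $\pi_\alpha(C)$, and we let $x_\alpha$ be its canonical limit. Otherwise we put $x_\alpha=0$.

By induction on $\alpha\le\kappa$, all members of $\mathcal G_\alpha$ are non-empty. First, $\mathcal G_0=\mathcal G$. Next, a member $M(G,D,\varepsilon)$ of $\mathcal G_{\alpha+1}$ contains $M\cap\{y:\|y(\alpha)-x_\alpha\|\le\varepsilon\}$, where $M=M(G,D\setminus\{\alpha\},\varepsilon)\in\mathcal G_\alpha$; this set is non-empty because $x_\alpha$ lies in the closure of $\pi_\alpha(M)$. Finally, if $\lambda$ is a limit ordinal, a finite set $D\subseteq\lambda$ is contained in some $\alpha<\lambda$, so every member of $\mathcal G_\lambda$ belongs to some earlier $\mathcal G_\alpha$.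

For $\alpha=\kappa$ this says that every basic neighborhood of $x=(x_\alpha)_{\alpha<\kappa}$ meets every $G\in\mathcal G$. Each $G$ is closed, so $x\in G$. Hence $x\in C\cap\bigcap_jF_j$.
\end{proof}

\section{The convex set of a tree}\label{sec:tree}

\begin{definition}
Let $\kappa$ be an ordinal. A \emph{$\kappa$-tree} is a non-empty set $T$ of functions whose domains are ordinals less than $\kappa$, such that $t{\upharpoonright}\beta\in T$ whenever $t\in T$ and $\beta\le\operatorname{dom}t$. Its elements are \emph{nodes}, and $T_\alpha=\{t\in T:\operatorname{dom}t=\alpha\}$ is the $\alpha$th \emph{level}. Two functions are \emph{comparable} if one extends the other. A \emph{chain} is a set of pairwise comparable nodes and an \emph{antichain} is a set of pairwise incomparable nodes.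
\end{definition}

The following facts concern functions whose domains are ordinals.
\begin{enumerate}
\item[(T1)] If $s,t\subseteq u$, then $s$ and $t$ are comparable, since both are restrictions of $u$ to ordinals.
\item[(T2)] If $t,t'$ are incomparable, $s\supseteq t$ and $s'\supseteq t'$, then $s,s'$ are incomparable: $s\subseteq s'$ would give $t,t'\subseteq s'$, against (T1), and $s'\subseteq s$ would give $t,t'\subseteq s$.
\item[(T3)] If $B$ is a chain of $T$, then $b=\bigcup B$ is a function whose domain is an ordinal at most $\kappa$; it need not be a node. If $B$ is a maximal chain, no node $u$ properly extends $b$, since $B\cup\{u\}$ would be a larger chain.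
\end{enumerate}

We want a convex set whose extremal points are maximal chains. The product of the octahedra $O(T_\alpha)$ over the non-empty levels is too large: its extremal points pick a node on each level, with no relation between levels. A set of nodes is a chain exactly when it meets each antichain at most once, so we impose the inequality that defines the octahedron on all antichains:
\[
C(T)=\Bigl\{g\in\mathbb R^T:\ \sum_{t\in A}|g(t)|\le1\text{ for every finite antichain }A\subseteq T\Bigr\}.
\]

\begin{lemma}\label{lem:CT}
Identify $g\in\mathbb R^T$ with $(g{\upharpoonright}T_\alpha)_{\alpha<\kappa}$. Then $C(T)$ is a non-empty closed convex coordinatewise bounded subset of $E_T=\prod_{\alpha<\kappa}\ell^2(T_\alpha)$. In particular it is c-compact.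
\end{lemma}

\begin{proof}
We have $0\in C(T)$, and each defining inequality describes a convex set. Let $g\in C(T)$. Singletons are antichains, so $|g|\le1$. Distinct functions with the same domain are incomparable, so every finite $K\subseteq T_\alpha$ is an antichain and $\sum_Kg(t)^2\le\sum_K|g(t)|\le1$. Thus each coordinate of $g$ lies in the unit ball of $\ell^2(T_\alpha)$. Each inequality involves finitely many continuous evaluations, so $C(T)$ is closed in $E_T$. Proposition~\ref{prop:product} gives c-compactness.
\end{proof}

\begin{example}\label{ex:two}
Let $T$ be the tree of injections of ordinals into $\{a,b\}$. Written as words, its nodes are $\emptyset,a,b,ab,ba$. The maximal antichains are $\{\emptyset\}$, $\{a,b\}$, $\{a,ba\}$, $\{ab,b\}$, $\{ab,ba\}$. So $g\in C(T)$ if and only if $|g(\emptyset)|\le1$ and $p+q\le1$, where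
\[
p=\max(|g(a)|,|g(ab)|),\qquad q=\max(|g(b)|,|g(ba)|).
\]
The point $e_\emptyset+e_a+e_{ba}$ picks one node on each level, and the antichain $\{a,ba\}$ excludes it.

Let $g$ be extremal. The free move at $\emptyset$ gives $|g(\emptyset)|=1$. Suppose $p,q>0$ and let $\delta=\min(p,q)$. Multiply $g(a),g(ab)$ by $1\pm\delta/p$ and $g(b),g(ba)$ by $1\mp\delta/q$. This replaces $p,q$ by $p\pm\delta,q\mp\delta$ and gives two distinct points of $C(T)$ with midpoint $g$, which is impossible. So one of $p,q$ vanishes, say $q=0$. Then $g(a)$ and $g(ab)$ can move freely in $[-1,1]$, so $|g(a)|=|g(ab)|=1$. Thus $|g|$ is the indicator of the maximal chain $\{\emptyset,a,ab\}$, which is the listing ``$a$, then $b$''.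

The transfer now rescales whole subtrees, and this cannot be avoided. At the point with $g(a)=g(ab)=g(b)=g(ba)=\frac12$, lowering $g(a)$ alone leaves $p=\frac12$ and makes no room to raise $g(b)$.
\end{example}

\begin{theorem}\label{thm:tree}
Let $T$ be a $\kappa$-tree. A function $g\in\mathbb R^T$ is an extremal point of $C(T)$ if and only if $|g|$ is the indicator function $\mathbf 1_B$ of a maximal chain $B$ of $T$. In particular, $C(T)$ has an extremal point if and only if $T$ has a maximal chain.
\end{theorem}

\begin{proof}
Let $|g|=\mathbf 1_B$ with $B$ a maximal chain. An antichain meets $B$ at most once, so $g\in C(T)$. Let $g=\frac12(y+z)$ with $y,z\in C(T)$. Since $|y|,|z|\le1$, we have $y=z=g$ on $B$. If $t\notin B$, then $B\cup\{t\}$ is not a chain, so $t$ is incomparable with some $s\in B$. From $|y(t)|+|y(s)|\le1$ and $|y(s)|=1$ we get $y(t)=0$, and the same holds for $z$. So $y=z$.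

Conversely, let $g$ be extremal. In a tree of infinite height we cannot start at the top, and an induction from the root would have to cross limit levels. We therefore take the set where $|g|=1$ all at once and show that it cannot stop short. Put
\[
B=\{t\in T:|g(t)|=1\},\qquad b=\bigcup B .
\]
Two incomparable elements of $B$ would form an antichain with sum $2$. So $B$ is a chain, and $b$ is a function on an ordinal by (T3).

\emph{Step 1 (free move): if $g$ vanishes at every node incomparable with $t\in T$, then $t\in B$.} Otherwise $\delta=1-|g(t)|>0$. On a finite antichain that contains $t$, the sum of $|g\pm\delta e_t|$ is $|g(t)\pm\delta|\le1$. On one that does not contain $t$, it is the sum of $|g|$. So $g\pm\delta e_t\in C(T)$, which contradicts extremality.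

\emph{Step 2: a node $a$ incomparable with $b$ is incomparable with some $s\in B$, and $g(a)=0$.} Suppose $a$ is comparable with every element of $B$. Either some $s\in B$ extends $a$, and then $a\subseteq b$; or $a$ extends every $s\in B$, and then $b\subseteq a$. Both are excluded. So $\{a,s\}$ is an antichain for some $s\in B$, and $|g(a)|+1\le1$.

\emph{Step 3: if $t\in T$ and $t\subseteq b$, then $g$ vanishes at every node $a$ incomparable with $t$. Hence $B=\{t\in T:t\subseteq b\}$.} Indeed, $a\subseteq b$ would make $a$ and $t$ comparable by (T1), and $b\subseteq a$ would give $t\subseteq a$. So $a$ is incomparable with $b$, and $g(a)=0$ by Step 2. Step 1 gives $t\in B$. The inclusion $B\subseteq\{t:t\subseteq b\}$ holds by definition of $b$.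

\emph{Step 4: no node properly extends $b$.} Suppose some node does. Let $\gamma=\operatorname{dom}b$, let $N=\{s\in T_{\gamma+1}:b\subseteq s\}$, and for $s\in N$ let $T(s)=\{t\in T:t\supseteq s\}$. Here we use closure under restriction: a node $t\supsetneq b$ lies in $T(s)$ for exactly one $s\in N$, namely $s=t{\upharpoonright}(\gamma+1)$. In particular $N\neq\emptyset$. Also $N\cap B=\emptyset$ by Step 3. The numbers $p,q$ of Example~\ref{ex:two} measure how much of the bound $1$ a subtree can use up. Accordingly, for $h\in\mathbb R^T$ and $s\in N$ put
\[
p_h(s)=\sup\Bigl\{\sum_{t\in A}|h(t)|:\ A\subseteq T(s)\text{ a finite antichain}\Bigr\}.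
\]
We claim that
\begin{equation}\label{eq:budget}
\sum_{s\in K}p_g(s)\le1\quad\text{for every finite }K\subseteq N .
\end{equation}
Given $\eta>0$, take for each $s\in K$ a finite antichain $A_s\subseteq T(s)$ with sum greater than $p_g(s)-\eta$. The elements of $K$ are pairwise incomparable, so by (T2) the sets $A_s$ are disjoint and their union is an antichain. Hence $\sum_{s\in K}p_g(s)-|K|\eta\le1$, and \eqref{eq:budget} follows.

\emph{Case 1: $p_g(s)>0$ for at most one $s\in N$.} Take $s_0\in N$ with $p_g(s)=0$ for all $s\in N\setminus\{s_0\}$. Then $g$ vanishes on $T(s)$ for these $s$. Let $a$ be a node incomparable with $s_0$. Then $a\not\subseteq b$, since $b\subseteq s_0$. Either $a$ is incomparable with $b$, and $g(a)=0$ by Step 2; or $a\supsetneq b$, so $a\in T(s)$ with $s\neq s_0$, and again $g(a)=0$. Step 1 gives $s_0\in B$, a contradiction.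

\emph{Case 2 (transfer): $p_1=p_g(s_1)>0$ and $p_2=p_g(s_2)>0$ for distinct $s_1,s_2\in N$.} Let $\delta=\min(p_1,p_2)$ and define
\[
h_\pm=\begin{cases}(1\pm\delta/p_1)\,g&\text{on }T(s_1),\\(1\mp\delta/p_2)\,g&\text{on }T(s_2),\\ g&\text{elsewhere.}\end{cases}
\]
Then $g=\frac12(h_++h_-)$, and $h_+\neq h_-$ because $p_1>0$ means that $g$ is not identically $0$ on $T(s_1)$. We show that $h=h_\pm$ lies in $C(T)$. The four factors are non-negative, so $p_h(s_1)=p_1\pm\delta$, $p_h(s_2)=p_2\mp\delta$, and $p_h(s)=p_g(s)$ for the other $s\in N$. Let $A$ be a finite antichain. Suppose first that $A$ contains a node $t\subseteq b$. No element of $A$ extends $b$ properly, since it would be comparable with $t$ and different from it. So $h=g$ on $A$ and $\sum_A|h|\le1$. Suppose next that $A$ contains no node $t\subseteq b$. An element of $A$ is either incomparable with $b$, where $h=g=0$ by Step 2, or lies in some $T(s)$. Let $K\subseteq N$ be a finite set that contains $s_1$, $s_2$ and every $s$ with $A\cap T(s)\neq\emptyset$. By \eqref{eq:budget},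
\[
\sum_{t\in A}|h(t)|=\sum_{s\in K}\ \sum_{t\in A\cap T(s)}|h(t)|\le\sum_{s\in K}p_h(s)=\sum_{s\in K}p_g(s)\le1 .
\]
So $h_\pm\in C(T)$, which contradicts extremality. This proves Step 4.

\emph{Conclusion.} Let $t\in T\setminus B$. Then $t\not\subseteq b$ by Step 3 and $t\not\supsetneq b$ by Step 4, so $t$ is incomparable with $b$. By Step 2, $g(t)=0$ and $B\cup\{t\}$ is not a chain. Hence $|g|=\mathbf 1_B$ and $B$ is a maximal chain. Only finitely many choices were made at any point of the argument.
\end{proof}

\section{From extremal points to well-orderings}\label{sec:AC}

\begin{proof}[Proof of Theorem~\ref{thm:main}]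
Assume $S$. Let $X$ be a non-empty set, $\kappa=h(X)$, and let $T$ be the set of all injections $t\colon\alpha\to X$ with $\alpha<\kappa$. It contains $\emptyset$ and is closed under restriction, so it is a $\kappa$-tree. By Lemma~\ref{lem:CT}, $C(T)$ is a non-empty c-compact convex subset of the locally convex space $E_T$. By $S$ it has an extremal point, and by Theorem~\ref{thm:tree} there is a maximal chain $B$. Let $b=\bigcup B$ and $\alpha=\operatorname{dom}b$. As the union of a chain of injections, $b$ is an injection of $\alpha$ into $X$.

Suppose there is $x\in X\setminus\operatorname{ran}b$. Then $u=b\cup\{(\alpha,x)\}$ is an injection of $\alpha+1$ into $X$. This is where the Hartogs number is used: an ordinal that injects into $X$ is less than $\kappa$, so $u\in T$. But $u$ properly extends $b$, against (T3). Hence $b$ is a bijection from an ordinal onto $X$, and $X$ can be well-ordered. So $\mathrm{AC}$ holds. The converse is Proposition~\ref{prop:ACS}.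
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:graded}(c)]
$\mathrm{AC}$ implies $S$ by Proposition~\ref{prop:ACS}, and $S$ implies every $S_\kappa$ by Proposition~\ref{prop:product}. Assume $S_\kappa$ for all infinite initial $\kappa$. A finite set is in bijection with a finite ordinal, so it can be well-ordered. Let $X$ be infinite and $\kappa=h(X)$. Every finite ordinal injects into $X$, by induction, so $\kappa\ge\omega$. If $\kappa$ were in bijection with some $\alpha<\kappa$, it would inject into $X$ through $\alpha$; so $\kappa$ is initial. The proof above applies $S$ only to $C(T)\subseteq\prod_{\alpha<\kappa}\ell^2(T_\alpha)$, which is covered by $S_\kappa$ according to Lemma~\ref{lem:CT}. So $X$ can be well-ordered.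
\end{proof}

\section{Dependent choices}\label{sec:DC}

\subsection*{From extremal points to dependent choices}
Let $\kappa$ be an infinite initial ordinal and let $X,R$ satisfy the hypothesis of $\mathrm{DC}_\kappa$. An \emph{$R$-sequence} is a function $t\colon\alpha\to X$ with $\alpha\le\kappa$ and $(t{\upharpoonright}\beta)\,R\,t(\beta)$ for all $\beta<\alpha$. The principle $\mathrm{DC}_\kappa$ asks for an $R$-sequence with domain $\kappa$. Let $T(R)$ be the set of $R$-sequences with domain less than $\kappa$. It contains $\emptyset$ and is closed under restriction, so it is a $\kappa$-tree.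

\begin{lemma}\label{lem:TR}
Every $t\in T(R)$ has an extension in $T(R)$ with domain $\operatorname{dom}t+1$. The union of a chain of $T(R)$ is an $R$-sequence, and the union of a maximal chain has domain $\kappa$.
\end{lemma}

\begin{proof}
Let $\alpha=\operatorname{dom}t$ and take $x$ with $t\,R\,x$. Then $t\cup\{(\alpha,x)\}$ is an $R$-sequence, and $\alpha+1<\kappa$ because $\kappa$ is a limit ordinal. Let $B$ be a chain, $b=\bigcup B$ and $\beta<\operatorname{dom}b$. Then $\beta<\operatorname{dom}t$ for some $t\in B$, and $b$ agrees with $t$ on $\beta+1$, so $(b{\upharpoonright}\beta)\,R\,b(\beta)$. If $\operatorname{dom}b<\kappa$, then $b\in T(R)$ has a proper extension in $T(R)$, so $B$ is not maximal by (T3).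
\end{proof}

\begin{lemma}\label{lem:DCs}
$\mathrm{DC}_\kappa$ implies $\mathrm{DC}$ for every infinite initial $\kappa$, and $\mathrm{DC}$ implies $\mathrm{DC}_\omega$.
\end{lemma}

\begin{proof}
Given $X,R$ as in $\mathrm{DC}$, put $s\,R'\,x$ if either $s$ has finite domain $n+1$ and $s(n)\,R\,x$, or $s$ is not of this form. Then $R'$ satisfies the hypothesis of $\mathrm{DC}_\kappa$, and the resulting $f$ has $f(n)\,R\,f(n+1)$ for $n<\omega$. Given $X,R$ as in $\mathrm{DC}_\omega$, apply $\mathrm{DC}$ to $T(R)$ with the relation ``$t'$ extends $t$ and $\operatorname{dom}t'=\operatorname{dom}t+1$''. By Lemma~\ref{lem:TR} the hypothesis holds, and the union of the resulting sequence is an $R$-sequence with domain $\omega$.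
\end{proof}

\begin{proof}[Proof that $S_\kappa$ implies $\mathrm{DC}_\kappa$]
By Lemma~\ref{lem:CT}, $S_\kappa$ applies to $C(T(R))$. Theorem~\ref{thm:tree} gives a maximal chain, and by Lemma~\ref{lem:TR} its union is an $R$-sequence with domain $\kappa$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:graded}(a), ``if'']
By Lemma~\ref{lem:DCs} it suffices to prove $\mathrm{DC}_\omega$. Let $T=T(R)$ with $\kappa=\omega$. Countably many levels fit into one Hilbert space after damping. Let $\Lambda$ be the linear bijection of $\mathbb R^T$ given by $(\Lambda g)(t)=2^{\operatorname{dom}t}g(t)$, and let $C'=\Lambda^{-1}(C(T))$. For $g\in C'$ and finite $K\subseteq T$,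
\[
\sum_{t\in K}g(t)^2=\sum_{n<\omega}4^{-n}\sum_{t\in K\cap T_n}(\Lambda g)(t)^2\le\sum_{n<\omega}4^{-n}=\tfrac43 .
\]
So $C'$ is a bounded subset of $\ell^2(T)$. It is convex, contains $0$, and is closed because it is defined by inequalities in finitely many evaluations. By hypothesis it has an extremal point $g$. Then $\Lambda g$ is extremal in $C(T)$, and Theorem~\ref{thm:tree} and Lemma~\ref{lem:TR} give an $R$-sequence with domain $\omega$.
\end{proof}

\subsection*{Farthest points in a Hilbert space}
For the converse, Zorn's lemma is not available, and the canonical point does not help: for $\mathcal K=\{O(A)\}$ it is $0$, which is not extremal. Farthest points do help. Let $C$ be a non-empty bounded closed convex subset of a Hilbert space $H$ and put $r(y)=\sup_{x\in C}\|x-y\|$ for $y\in H$. If $x\in C$ and $\|x-y\|=r(y)$, then $x$ is extremal: for $x=\frac12(a+a')$ with $a,a'\in C$, identity \eqref{eq:par} gives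
\begin{equation}\label{eq:far}
r(y)^2=\tfrac12\|a-y\|^2+\tfrac12\|a'-y\|^2-\tfrac14\|a-a'\|^2\le r(y)^2-\tfrac14\|a-a'\|^2,
\end{equation}
so $a=a'$. The difficulty is that a given $y$ need not have a farthest point. In the ellipsoid $\{x\in\ell^2(\omega):\sum_n(1+2^{-n})x(n)^2\le1\}$ every point has norm less than $1$, while the points $(1+2^{-n})^{-1/2}e_n$ show that $r(0)=1$. So we move the center. If $x_0$ is nearly farthest from $y$ and we push $y$ slightly away from $x_0$, then only points close to $x_0$ can be nearly farthest from the new center.

For $\eta>0$ let $\Gamma(y,\eta)=\{x\in C:\|x-y\|\ge r(y)-\eta\}$, a non-empty closed set. The triangle inequality gives $|r(y)-r(y')|\le\|y-y'\|$.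

\begin{lemma}\label{lem:push}
Suppose that $C$ has at least two points. For all $y\in H$ and $\eta>0$ there are $y'\in H$ and $0<\eta'\le\eta/4$ such that $\|y'-y\|\le\eta/4$, $\Gamma(y',\eta')\subseteq\Gamma(y,\eta)$, and $\Gamma(y',\eta')$ has diameter at most $\eta$.
\end{lemma}

\begin{proof}
Let $r=r(y)$, which is positive since $C\neq\{y\}$, and fix $\tau\in(0,1]$ with $\tau r\le\eta/4$. For $\theta\ge0$ put
\[
m(\theta)=(1+\tau)(r-\theta)-\theta,\qquad\psi(\theta)=2r^2-\frac{m(\theta)^2-(1+\tau^2)r^2}{\tau}.
\]
Both functions are continuous, $m(0)>0$, and $\psi(0)=2r^2-2\tau r^2/\tau=0$. Fix $\theta\in(0,\eta/4]$ with $m(\theta)>0$ and $\psi(\theta)\le\eta^2/4$. Take $x_0\in\Gamma(y,\theta)$ and put $v=y-x_0$, $y'=y+\tau v$, $\eta'=\theta$. Then $r-\theta\le\|v\|\le r$, so $\|y'-y\|\le\tau r\le\eta/4$ and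
\[
r(y')\ge\|y'-x_0\|=(1+\tau)\|v\|\ge(1+\tau)(r-\theta).
\]
Let $x\in\Gamma(y',\theta)$ and $u=x-y$, so $\|u\|\le r$. Then $\|u-\tau v\|=\|x-y'\|\ge r(y')-\theta\ge m(\theta)>0$. Squaring gives
\[
-2\tau\langle u,v\rangle\ge m(\theta)^2-\|u\|^2-\tau^2\|v\|^2\ge m(\theta)^2-(1+\tau^2)r^2,
\]
and therefore
\[
\|x-x_0\|^2=\|u+v\|^2\le2r^2+2\langle u,v\rangle\le\psi(\theta)\le\eta^2/4 .
\]
So $\Gamma(y',\theta)$ lies in the ball of radius $\eta/2$ around $x_0$. Finally,
\[
\|x-y\|\ge\|x-y'\|-\tfrac\eta4\ge r(y')-\theta-\tfrac\eta4\ge r-\tfrac\eta4-\tfrac\eta4-\tfrac\eta4,
\]
so $x\in\Gamma(y,\eta)$.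
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:graded}(a), ``only if'']
Assume $\mathrm{DC}$. If $C$ is a single point, it is extremal. Otherwise apply $\mathrm{DC}$ to $H\times(0,\infty)$ and the relation between $(y,\eta)$ and $(y',\eta')$ described in Lemma~\ref{lem:push}. We obtain pairs $(y_n,\eta_n)$ with $\eta_n\le4^{-n}\eta_0$ and $\|y_{n+1}-y_n\|\le\eta_n/4$, such that the sets $\Gamma_n=\Gamma(y_n,\eta_n)$ decrease and $\Gamma_{n+1}$ has diameter at most $\eta_n$. The sequence $(y_n)$ is Cauchy; let $y$ be its limit. The sets $\Gamma_n$ form a Cauchy filter base of closed sets, so its limit $x$ belongs to every $\Gamma_n$. Thus $x\in C$ and $r(y_n)-\eta_n\le\|x-y_n\|\le r(y_n)$ for all $n$. In the limit $\|x-y\|=r(y)$, and $x$ is extremal by \eqref{eq:far}.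
\end{proof}

\subsection*{From dependent choices to extremal points in products}
It remains to prove that $\mathrm{DC}_\kappa$ implies $S_\kappa$. The extremal point is built lexicographically: choose an extremal point of the first projection, pass to the fiber over it, choose an extremal point of the second projection of the fiber, and so on. Two things can go wrong. The projection of a closed set need not be closed (the set $\{(\xi,\zeta):\xi>0,\ \xi\zeta\ge1\}$ in $\mathbb R^2$ projects onto $(0,\infty)$), and the fibers might become empty at a limit stage. C-compactness rules out both.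

\begin{proof}[Proof that $\mathrm{DC}_\kappa$ implies $S_\kappa$]
Assume $\mathrm{DC}_\kappa$. Then $\mathrm{DC}$ holds by Lemma~\ref{lem:DCs}, so part (a) is available. Let $C\subseteq\prod_{\alpha<\kappa}H_\alpha$ be non-empty, closed, convex and coordinatewise bounded, and let $X=\bigcup_{\alpha<\kappa}H_\alpha\neq\emptyset$. For a function $s\colon\alpha\to X$ with $\alpha\le\kappa$ and $s(\beta)\in H_\beta$ for all $\beta<\alpha$, put
\[
C_s=\{x\in C:x(\beta)=s(\beta)\text{ for all }\beta<\alpha\},
\]
a closed convex set. Call such an $s$ \emph{good} if $s(\beta)$ is an extremal point of $\pi_\beta(C_{s\upharpoonright\beta})$ for all $\beta<\alpha$. Restrictions of good functions are good.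

\emph{If $s$ is good, then $C_s\neq\emptyset$.} We use induction on $\operatorname{dom}s$. First, $C_\emptyset=C$. If $\operatorname{dom}s=\beta+1$, then $s(\beta)=x(\beta)$ for some $x\in C_{s\upharpoonright\beta}$, and $x\in C_s$. If $\operatorname{dom}s$ is a limit ordinal, then $C_s$ is the intersection of the decreasing family of non-empty closed convex sets $C_{s\upharpoonright\beta}\subseteq C$, $\beta<\operatorname{dom}s$, and $C$ is c-compact by Proposition~\ref{prop:product}.

\emph{If $s$ is good and $\alpha=\operatorname{dom}s<\kappa$, then $\pi_\alpha(C_s)$ has an extremal point.} The set $\pi_\alpha(C_s)$ is non-empty, convex and bounded. Let $w$ be in its closure. The sets $C_s\cap\{x:\|x(\alpha)-w\|\le\varepsilon\}$, $\varepsilon>0$, are non-empty, nested, closed and convex subsets of $C$. By c-compactness they have a common point $x$, and $x\in C_s$, $x(\alpha)=w$. So $\pi_\alpha(C_s)$ is closed, and part (a) applies.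

For $s\in X^{<\kappa}$ and $w\in X$ put $s\,R\,w$ if $s$ is not good, or if $s$ is good and $w$ is an extremal point of $\pi_{\operatorname{dom}s}(C_s)$. We have just verified the hypothesis of $\mathrm{DC}_\kappa$. Let $f\colon\kappa\to X$ satisfy $(f{\upharpoonright}\beta)\,R\,f(\beta)$ for all $\beta<\kappa$. If $\alpha\le\kappa$ and $f{\upharpoonright}\beta$ is good for all $\beta<\alpha$, then $f(\beta)\in H_\beta$ is extremal in $\pi_\beta(C_{f\upharpoonright\beta})$ for all $\beta<\alpha$, so $f{\upharpoonright}\alpha$ is good. By induction $f$ is good. Hence $C_f\neq\emptyset$, which means $f\in C$.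

Let $f=\frac12(y+z)$ with $y,z\in C$. We show $y(\alpha)=z(\alpha)=f(\alpha)$ by induction on $\alpha<\kappa$. If this holds below $\alpha$, then $y,z\in C_{f\upharpoonright\alpha}$. So $y(\alpha)$ and $z(\alpha)$ lie in $\pi_\alpha(C_{f\upharpoonright\alpha})$, and their midpoint $f(\alpha)$ is an extremal point of this set. Hence they coincide with $f(\alpha)$. Thus $y=z$, and $f$ is an extremal point of $C$. This completes the proof of Theorem~\ref{thm:graded}.
\end{proof}

\begin{thebibliography}{1}
\bibitem{chb} \emph{The Continuous Hahn-Banach Property And The Axiom Of Choice}, \texttt{http://lim.univ-reunion.fr/staff/mar/nankai07.pdf}.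
\end{thebibliography}
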